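\title{An exact C$^*$-algebra that is not a subalgebra of a nuclear C$^*$-algebra}

\begin{abstract}
By a theorem of Kirchberg, a separable C$^*$-algebra is exact if and only if it is isomorphic to a subalgebra of a nuclear C$^*$-algebra. We show, in ZFC, that separability cannot be dropped: there is a unital exact C$^*$-algebra of density character $\aleph_1$ that does not embed into any nuclear C$^*$-algebra. The algebra contains the reduced group C$^*$-algebra of $\mathbb Z_2*\mathbb Z_3$, and the inclusion of this subalgebra into any exact C$^*$-algebra containing our algebra is not a nuclear map. The proof combines asymptotically free unitary matrices, an amenable action of $\mathbb Z_2*\mathbb Z_3$, and an almost disjoint family of size $\aleph_1$.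
\end{abstract}

\section{Introduction}\label{sec:intro}

A C$^*$-algebra $N$ is \emph{nuclear} if for every C$^*$-algebra $D$ there is exactly one C$^*$-norm on the algebraic tensor product $N\odot D$. A C$^*$-algebra $A$ is \emph{exact} if for every C$^*$-algebra $D$ and every closed two-sided ideal $I$ of $D$ the sequence
\[
0\to A\otimes I\to A\otimes D\to A\otimes (D/I)\to 0
\]
is exact; here and below $\otimes$ denotes the minimal (spatial) tensor product. Both properties say that the algebra behaves under tensor products as a matrix algebra does. Nuclear algebras are exact. Exactness passes to subalgebras, whereas nuclearity does not (Remark~\ref{rem:notnuclear} gives an example). So every C$^*$-subalgebra of a nuclear algebra is exact, and by a theorem of Kirchberg the converse holds for separable algebras: a separable exact C$^*$-algebra is isomorphic to a C$^*$-subalgebra of a nuclear one. The following question is posed in \cite{problem}.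

\begin{quote}
Is every exact C$^*$-algebra, separable or not, isomorphic to a C$^*$-subalgebra of a nuclear C$^*$-algebra?
\end{quote}

One would guess that it is. Recall that the \emph{density character} of a C$^*$-algebra is the least cardinality of a dense subset. An exact algebra $A$ of density character $\aleph_1$ is the union of an increasing chain of separable subalgebras $A_\xi$, $\xi<\omega_1$, and each $A_\xi$ lies in some nuclear algebra $N_\xi$. If the $N_\xi$ could be chosen to increase as well, compatibly with the inclusions among the $A_\xi$, then the closure of their union would be a nuclear algebra containing $A$ (Lemma~\ref{lem:unions}). Kirchberg's theorem supplies the $N_\xi$ but not their compatibility, and compatibility is what can fail. The answer to the question is no.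

Let
\[
G=\mathbb Z_2*\mathbb Z_3=\langle s\rangle *\langle t\rangle ,\qquad s^2=t^3=e,
\]
let $\lambda(g)\delta_x=\delta_{gx}$ and $\rho(g)\delta_x=\delta_{xg^{-1}}$ be the left and right regular representations of $G$ on $\ell^2(G)$, and let $C^*_\lambda$ and $C^*_\rho$ be the C$^*$-algebras generated by $\lambda(G)$ and by $\rho(G)$. They commute with each other. A map $C\to N$ between C$^*$-algebras is \emph{nuclear} if it is a point-norm limit of maps $\psi\varphi$, where $\varphi:C\to M_l$ and $\psi:M_l\to N$ are completely positive contractive (cpc) maps and $l$ may vary.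

\begin{theorem}\label{thm:main}
There is a unital exact C$^*$-algebra $A$ of density character $\aleph_1$, containing a unital copy of $C^*_\lambda$, with the following property: whenever $A$ is a C$^*$-subalgebra of an exact C$^*$-algebra $N$, the inclusion $C^*_\lambda\hookrightarrow N$ is not a nuclear map. In particular, $A$ is not isomorphic to a C$^*$-subalgebra of a nuclear C$^*$-algebra.
\end{theorem}

\begin{theorem}\label{thm:second}
\begin{itemize}
\item[(i)] Let $\kappa$ be an infinite cardinal. Every exact C$^*$-algebra of density character $\kappa$ embeds into a nuclear C$^*$-algebra if and only if $\kappa=\aleph_0$.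
\item[(ii)] The algebra $A$ of Theorem~\ref{thm:main} can be taken to have a separable nuclear ideal $J$ such that $A/J$ embeds into a nuclear C$^*$-algebra. So, even within exact C$^*$-algebras, embeddability into a nuclear C$^*$-algebra is not preserved by extensions with separable nuclear ideal.
\end{itemize}
\end{theorem}

Both theorems are proved in ZFC, with no further set-theoretic hypothesis.

The algebra $A$ lives in a product of countably many blocks. Each block contains $\lambda(G)$ and $\rho(G)$, and $C^*_\lambda$ is embedded diagonally. Write $z_1=s$ and $z_2=t$. The proof has three ingredients.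

\emph{A choice that nuclearity forces.} If the inclusion of $C^*_\lambda$ into $N$ is nuclear, then the range of an approximating map $\psi:M_l\to N$, seen in any one block, cannot almost commute with both $\rho(z_1)$ and $\rho(z_2)$. Commuting with one of them is possible. So every block must give up one of the two (Section~\ref{sec:group}).

\emph{A demand that exactness enforces.} For an infinite set $S$ of blocks and $i\in\{1,2\}$ we can put finitely many elements into $A$ whose effect is that every element of every exact algebra $N\supset A$ almost commutes with $\rho(z_i)$ in all but finitely many blocks of $S$ (Section~\ref{sec:free} for a model case, Section~\ref{sec:proof} in general).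

\emph{Demands that are consistent only in small numbers.} We impose $\aleph_1$ such demands, on sets $S_\alpha$ with finite pairwise intersections. Finitely many demands do not interfere, and this makes $A$ exact (Section~\ref{sec:algebra}). But whichever generator each block gives up, some demand is violated infinitely often (Section~\ref{sec:luzin}).

\section{Nuclearity and exactness: the facts used}\label{sec:prelim}

Ideals are closed and two-sided. For C$^*$-algebras $Y_j$ we write $\prod_jY_j$ for the algebra of bounded families and $\bigoplus_jY_j$ for the ideal of families that vanish at infinity. For a sequence $(Y_j)$, the class of $(y_j)$ in $\prod_jY_j/\bigoplus_jY_j$ has norm $\limsup_j\|y_j\|$. The normalized trace on a matrix algebra is $\operatorname{tr}$, and $\mathbb N=\{1,2,\dots\}$. We use the following standard facts.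

\begin{itemize}
\item[(N1)] (Choi--Effros, Kirchberg.) $N$ is nuclear if and only if the identity map of $N$ is nuclear. Composing with the approximations of the identity, we see that every $*$-homomorphism into a nuclear algebra is a nuclear map, and that a subalgebra $N_0$ of a nuclear algebra $N$ is nuclear if there is a cpc map $N\to N_0$ that is the identity on $N_0$.
\item[(N2)] Commutative and finite-dimensional C$^*$-algebras are nuclear. Quotients and tensor products of nuclear algebras are nuclear. If an ideal $J$ of $D$ and the quotient $D/J$ are nuclear, then so is $D$.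
\item[(N3)] Nuclear algebras are exact, and subalgebras of exact algebras are exact.
\item[(N4)] (Kirchberg.) A separable exact algebra embeds into a nuclear algebra.
\item[(T1)] If $\varphi:C\to C'$ is cpc, then $\varphi\otimes\operatorname{id}$ extends to a contraction $C\otimes D\to C'\otimes D$. This applies to states and to compressions $x\mapsto PxP$ by a projection. If $\varphi$ is an injective $*$-homomorphism, then $\varphi\otimes\operatorname{id}$ is isometric.
\item[(T2)] If $\phi:C\to E$ and $\phi':D\to E$ are $*$-homomorphisms with commuting ranges and one of $C$, $D$ is nuclear, then $c\otimes d\mapsto\phi(c)\phi'(d)$ extends to a $*$-homomorphism $C\otimes D\to E$.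
\item[(T3)] If a unital C$^*$-algebra $C$ contains $M_d$ as a unital subalgebra and $Y=C\cap M_d'$ is the relative commutant, then $y\otimes k\mapsto yk$ is an isomorphism $Y\otimes M_d\to C$.
\item[(T4)] If $J$ is an ideal and $D$ a C$^*$-subalgebra of a C$^*$-algebra, then $J+D$ is a C$^*$-subalgebra and $(J+D)/J\cong D/(D\cap J)$. So by (N2), $J+D$ is nuclear if $J$ and $D$ are.
\end{itemize}

Exactness will be used as an equality of two norms. Let $q:D\to D/I$ be the quotient map. The map $A\otimes I\to A\otimes D$ is always injective, $\operatorname{id}\otimes q$ is always surjective and kills $A\otimes I$, so there is always a surjective $*$-homomorphism $(A\otimes D)/(A\otimes I)\to A\otimes(D/I)$. Exactness of the sequence means that this map is injective, hence isometric: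
\begin{equation}\label{eq:exact}
\operatorname{dist}(y,A\otimes I)=\|(\operatorname{id}\otimes q)(y)\|\qquad(y\in A\otimes D).
\end{equation}

\begin{lemma}\label{lem:unions}
Let $A$ be the closure of the union of a directed family of C$^*$-subalgebras $A_\Lambda$. If all $A_\Lambda$ are nuclear, then $A$ is nuclear. If all $A_\Lambda$ are exact, then $A$ is exact.
\end{lemma}

\begin{proof}
Every C$^*$-norm $\nu$ on an algebraic tensor product $A\odot D$ satisfies $\nu(a\otimes d)\le\|a\|\|d\|$. Hence two C$^*$-norms on $A\odot D$ that agree on each $A_\Lambda\odot D$ agree everywhere. If the $A_\Lambda$ are nuclear, any two C$^*$-norms agree on each $A_\Lambda\odot D$, which proves the first claim.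

Let the $A_\Lambda$ be exact, and let $I$ be an ideal of $D$. The algebra $A\odot(D/I)=(A\odot D)/(A\odot I)$ maps onto a dense subalgebra of $(A\otimes D)/(A\otimes I)$; let $\nu$ be the seminorm it inherits. Since $(A\otimes D)/(A\otimes I)\to A\otimes(D/I)$ is contractive, $\nu$ is a C$^*$-norm that dominates the minimal norm. Since $(A_\Lambda\otimes D)/(A_\Lambda\otimes I)\to(A\otimes D)/(A\otimes I)$ is contractive, $\nu$ is dominated on $A_\Lambda\odot(D/I)$ by the norm inherited from $(A_\Lambda\otimes D)/(A_\Lambda\otimes I)$, which is the minimal norm by \eqref{eq:exact}. So $\nu$ is the minimal norm on each $A_\Lambda\odot(D/I)$, hence on $A\odot(D/I)$, and \eqref{eq:exact} holds for $A$ by density.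
\end{proof}

In particular the compact operators and $c_0$-sums of nuclear algebras are nuclear. Finally, three facts about a discrete group $\Gamma$ and its left regular representation $\lambda_\Gamma$.

\begin{itemize}
\item[(G1)] If $H$ is a subgroup, then $\lambda_\Gamma|_H$ is a multiple of $\lambda_H$, because $\ell^2(\Gamma)$ is the direct sum of the spaces $\ell^2(Hx)$ over the right cosets.
\item[(G2)] (Fell absorption.) For every unitary representation $\sigma$ of $\Gamma$, the unitary $\delta_x\otimes\xi\mapsto\delta_x\otimes\sigma(x)^{-1}\xi$ carries $\lambda_\Gamma(g)\otimes\sigma(g)$ to $\lambda_\Gamma(g)\otimes1$.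
\item[(G3)] (Kesten.) If $\Gamma$ is not amenable, that is, has no left-invariant finitely additive probability measure defined on all subsets, and $K$ is a finite symmetric generating set, then $\|\sum_{g\in K}\lambda_\Gamma(g)\|<|K|$.
\end{itemize}

\section{Free unitaries, and what an exact algebra cannot contain}\label{sec:free}

Exactness of $N$ is a statement about tensor products, and we want to extract from it a statement about single elements of $N$. For this we apply \eqref{eq:exact} to $D=\prod_nM_n$ and $I=\bigoplus_nM_n$. The left side of \eqref{eq:exact} sees the matrix algebras $M_n$ one at a time, and there a unitary matrix can be paired with its complex conjugate to produce a large norm. The right side sees only the quotient $D/I$, and there suitable unitaries become free and produce a small norm.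

Let $\mathbb F$ be the free group on the generators $u_a,v_a$ $(a\in\mathbb N)$, and write $\lambda$ also for its left regular representation. By Haagerup and Thorbj{\o}rnsen \cite[Theorem B]{HT} there are representations $\pi_n:\mathbb F_2\to U(n)$, $n\in\mathbb N$, with
\begin{equation}\label{eq:HT}
\lim_n\Big\|\sum_jc_j\pi_n(h_j)\Big\|=\Big\|\sum_jc_j\lambda(h_j)\Big\|
\end{equation}
for all finite sums with $c_j\in\mathbb C$. The group $\mathbb F_2$ contains a copy of $\mathbb F$, so by (G1) the restrictions satisfy \eqref{eq:HT} for $\mathbb F$. We fix such representations $\pi_n:\mathbb F\to U(n)$.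

A bar denotes entrywise complex conjugation of matrices; it is multiplicative and isometric. Let $\omega_n$ be the vector state of $M_n\otimes M_n$ given by the unit vector $n^{-1/2}\sum_j\epsilon_j\otimes\epsilon_j$, where $(\epsilon_j)$ is the standard basis of $\mathbb C^n$. Then $\omega_n(k\otimes l)=\frac1n\sum_{i,j}k_{ij}l_{ij}=\operatorname{tr}(kl^{T})$. For unitaries $U,V\in M_n$ the transpose of $\overline{UV}$ is $V^*U^*$, so
\begin{equation}\label{eq:omega}
\omega_n\big(UkV\otimes\overline{UV}\big)=\operatorname{tr}(UkVV^*U^*)=\operatorname{tr}(k)\qquad(k\in M_n).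
\end{equation}
With $k=V=1$ this gives $\|\sum_{a=1}^mU_a\otimes\overline{U_a}\|=m$ for any unitaries $U_1,\dots,U_m$. This is the large norm. The small norm comes from the next lemma. We call $g_1,\dots,g_m\in\mathbb F$ \emph{free} if they freely generate a free subgroup.

\begin{lemma}\label{lem:free}
Let $g_1,\dots,g_m\in\mathbb F$ be free and let $X_1,\dots,X_m$ be bounded operators on a Hilbert space. Then
\[
\Big\|\sum_aX_a\otimes\lambda(g_a)\Big\|\le\Big\|\sum_aX_a^*X_a\Big\|^{1/2}+\Big\|\sum_aX_aX_a^*\Big\|^{1/2}\le2\sqrt m\,\max_a\|X_a\| .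
\]
\end{lemma}

\begin{proof}
By (G1) we may take $\lambda$ to be the regular representation of the subgroup $H$ generated by the $g_a$. Let $Q_a^+$ and $Q_a^-$ be the projections onto the closed spans of the $\delta_x$ with $x\in H$ a reduced word in the $g$'s that starts with $g_a$, respectively $g_a^{-1}$. If $x$ starts with $g_a^{-1}$, then $g_ax$ does not start with $g_a$; otherwise it does. Hence $\lambda(g_a)=Q_a^+\lambda(g_a)+\lambda(g_a)Q_a^-$. Put $Z_+=\sum_aX_a\otimes Q_a^+\lambda(g_a)$ and $Z_-=\sum_aX_a\otimes\lambda(g_a)Q_a^-$. The $Q_a^+$ are mutually orthogonal, and so are the $Q_a^-$, so the mixed terms vanish in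
\[
Z_+^*Z_+=\sum_aX_a^*X_a\otimes\lambda(g_a)^*Q_a^+\lambda(g_a)\le\sum_aX_a^*X_a\otimes1,
\]
\[
Z_-Z_-^*=\sum_aX_aX_a^*\otimes\lambda(g_a)Q_a^-\lambda(g_a)^*\le\sum_aX_aX_a^*\otimes1 .
\]
The triangle inequality for $Z_++Z_-$ gives the first bound, and the second follows from it.
\end{proof}

The next proposition is the only place where exactness of the ambient algebra $N$ is used. It says that \eqref{eq:HT}, which concerns scalar coefficients, survives as an upper bound when the coefficients are taken from an exact algebra.

\begin{proposition}\label{prop:test}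
Let $N$ be exact, let $X_1,\dots,X_m\in N$, let $g_1,\dots,g_m\in\mathbb F$ be free and let $h,h'\in\mathbb F$. Then
\[
\limsup_n\Big\|\sum_{a=1}^mX_a\otimes\overline{\pi_n(hg_ah')}\Big\|_{N\otimes M_n}\le2\sqrt m\,\max_a\|X_a\| .
\]
\end{proposition}

\begin{proof}
Multiplying an element of $N\otimes M_n=M_n(N)$ on the left or right by a scalar unitary matrix does not change its norm, so we may assume $h=h'=e$. Let $D=\prod_nM_n$, $I=\bigoplus_nM_n$, let $q:D\to D/I$ be the quotient map and $\operatorname{pr}_n:D\to M_n$ the coordinate maps. The operators $\lambda(g)$ have real matrices, so by \eqref{eq:HT}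
\[
\lim_n\Big\|\sum_jc_j\overline{\pi_n(h_j)}\Big\|=\lim_n\Big\|\sum_j\bar c_j\pi_n(h_j)\Big\|=\Big\|\sum_j\bar c_j\lambda(h_j)\Big\|=\Big\|\sum_jc_j\lambda(h_j)\Big\| .
\]
Therefore $\lambda(g)\mapsto q\big((\overline{\pi_n(g)})_n\big)$ extends to an isometric $*$-homomorphism $\pi$ from $C^*(\lambda(\mathbb F))$ to $D/I$.

Put $\Xi=\sum_aX_a\otimes(\overline{\pi_n(g_a)})_n\in N\odot D$. If $\Xi'\in N\otimes I$, then $\|(\operatorname{id}\otimes\operatorname{pr}_n)(\Xi')\|\to0$: this holds on $N\odot I$, and the maps $\operatorname{id}\otimes\operatorname{pr}_n$ are contractive. Hence $\limsup_n\|(\operatorname{id}\otimes\operatorname{pr}_n)(\Xi)\|\le\|\Xi-\Xi'\|$ for all such $\Xi'$. By \eqref{eq:exact}, (T1) and Lemma~\ref{lem:free},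
\[
\operatorname{dist}(\Xi,N\otimes I)=\Big\|\sum_aX_a\otimes\pi(\lambda(g_a))\Big\|=\Big\|\sum_aX_a\otimes\lambda(g_a)\Big\|\le2\sqrt m\,\max_a\|X_a\| .
\]
Since $(\operatorname{id}\otimes\operatorname{pr}_n)(\Xi)=\sum_aX_a\otimes\overline{\pi_n(g_a)}$, this is the claim.
\end{proof}

\begin{example}\label{ex:product}
Let $X_a=(\pi_k(u_a))_k\in\prod_kM_k$ for $a=1,\dots,m$. Looking at the coordinate $k=n$ we get $\|\sum_aX_a\otimes\overline{\pi_n(u_a)}\|\ge\|\sum_a\pi_n(u_a)\otimes\overline{\pi_n(u_a)}\|=m$ for every $n$. Since $5>2\sqrt5$, no exact algebra contains $X_1,\dots,X_5$.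
\end{example}

So the sequences $(\pi_n(u_a))_n$ cannot belong to our algebra. The idea is to hide them in such a way that an element with an unwanted property reveals them. The smallest case is the following.

\begin{example}\label{ex:model}
Fix $m$, let $\varepsilon_{ab}$ be the matrix units of $M_m$, let $e_0,e_1\in M_2$ be the two diagonal rank-one projections, and let $v=e_0ve_1$ be the matrix unit between them. In $\mathcal E_0=\prod_nM_2\otimes M_m\otimes M_n$ consider the ideal $J_0=\bigoplus_nM_2\otimes M_m\otimes M_n$ and the elements
\[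
w_0(ab)=(e_0\otimes\varepsilon_{ab}\otimes1)_n,\qquad w_1(ab)=\big(e_1\otimes\varepsilon_{ab}\otimes\pi_n(u_au_b^{-1})\big)_n .
\]
These are two systems of matrix units in orthogonal corners, so they span a copy $F$ of $M_m\oplus M_m$, and $A_0=J_0+F$ is nuclear by (T4). Inside $A_0$ the twist in $w_1$ is invisible, since no element connects the two corners in infinitely many coordinates.

Now let $N$ be an exact algebra with $A_0\subset N\subset\mathcal E_0$, and suppose that $N$ contains $x=(y_n\otimes1\otimes1)_n$ with contractions $y_n\in M_2$. Write $e_0y_ne_1=c_nv$ with $c_n\in\mathbb C$. Then $N$ contains the contractions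
\[
X_a=w_0(1a)\,x\,w_1(a1)=\big(c_n\,v\otimes\varepsilon_{11}\otimes\pi_n(u_au_1^{-1})\big)_n\qquad(a=1,\dots,m),
\]
which are the hidden unitaries multiplied by $c_n$. In the $n$th coordinate,
\[
\Big\|\sum_aX_a\otimes\overline{\pi_n(u_au_1^{-1})}\Big\|\ge|c_n|\,\Big\|\sum_a\pi_n(u_au_1^{-1})\otimes\overline{\pi_n(u_au_1^{-1})}\Big\|=m\,|c_n| .
\]
Proposition~\ref{prop:test} with $g_a=u_a$, $h=e$, $h'=u_1^{-1}$ gives $\limsup_n\|e_0y_ne_1\|\le2/\sqrt m$, and the same bound for $e_1y_ne_0$ follows by passing to $x^*$. Since $[y_n,e_0]=e_1y_ne_0-e_0y_ne_1$, the matrices $y_n$ asymptotically commute with $e_0$ up to an error of order $1/\sqrt m$. For instance, $x=(v\otimes1\otimes1)_n$ lies in no such $N$ if $m\ge5$.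
\end{example}

Thus finitely many matrix units impose a commutation relation on elements of an algebra $N$ that has not yet been chosen. In the construction $M_2$ is replaced by a nuclear algebra containing $\lambda(G)$ and $\rho(G)$, and $e_0,e_1$ by the spectral projections of $\rho(z_i)$. Two features of the example are special. The algebra $N$ need not lie in the product, and $x$ need not have the form $(y_n\otimes1\otimes1)_n$; formula \eqref{eq:omega} with general $k$ will deal with both. One feature is permanent: the error $2/\sqrt m$ does not vanish, so we shall need all values of $m$.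

\section{The group $\mathbb Z_2*\mathbb Z_3$}\label{sec:group}

We now need a commutation relation that is harmless alone and fatal together with a second one. The pair is commutation with $\rho(z_1)$ and with $\rho(z_2)$.

Call $s,t,t^{-1}$ \emph{letters} and put $K=\{s,t,t^{-1}\}$. Every $x\in G$ is uniquely a reduced word $x(1)\cdots x(l)$, whose letters alternate between $\{s\}$ and $\{t,t^{-1}\}$; we write $|x|=l$. The group $G$ is not amenable. Indeed, let $E$ be the set of words that start with $s$. The sets $E,tE,t^{-1}E$ are disjoint and $s(G\setminus E)\subset E$, so an invariant probability measure $\mu$ would satisfy $\mu(E)\le\frac13$ and $1-\mu(E)\le\mu(E)$, which is impossible. By (G3),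
\[
\gamma:=\Big\|\sum_{g\in K}\lambda(g)\Big\|<3,\qquad\text{and we put}\qquad\epsilon:=\frac{3-\gamma}{6}>0 .
\]
(The group $\mathbb Z_2*\mathbb Z_2$ would not do: it has a cyclic subgroup of index two and is amenable.)

\subsection*{Commuting with both generators is impossible}

The element $\sum_{g\in K}\lambda(g)\otimes\rho(g)$ of $C^*_\lambda\otimes C^*_\rho$ has norm $\gamma$ by (G2), while $\sum_{g\in K}\lambda(g)\rho(g)$ has norm $3$, because $\lambda(g)\rho(g)\delta_e=\delta_e$. So the multiplication map $a\otimes b\mapsto ab$ is not contractive for the minimal norm. On the other hand, if the first factor is replaced by a matrix algebra whose image commutes with $C^*_\rho$, multiplication is contractive.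

\begin{lemma}\label{lem:choi}
Let $Z$ be a C$^*$-algebra, $\psi:M_l\to Z$ a cpc map and $\sigma:C\to Z$ a $*$-homomorphism whose range commutes with the range of $\psi$. Let $e_{pq}$ be the matrix units of $M_l$. Then $\|\sum_{p,q}\psi(e_{pq})\sigma(d_{pq})\|\le\|d\|$ for every $d=[d_{pq}]\in M_l(C)$.
\end{lemma}

\begin{proof}
The matrix $[e_{pq}]\in M_l(M_l)$ is positive, so $[\psi(e_{pq})]$ is a positive element of $M_l(Z_0)$, where $Z_0=Z\cap\sigma(C)'$. Let $[b_{pq}]\in M_l(Z_0)$ be its positive square root. Then $\psi(e_{pq})=\sum_kb_{kp}^*b_{kq}$, and since the $b_{kq}$ commute with $\sigma(C)$,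
\[
\sum_{p,q}\psi(e_{pq})\sigma(d_{pq})=\sum_k\sum_{p,q}b_{kp}^*\,\sigma(d_{pq})\,b_{kq}=\mathbf b^*\Delta\mathbf b,
\]
where $\mathbf b$ is the column of length $l^2$ with entries $b_{kq}$ and $\Delta$ is the direct sum of $l$ copies of $[\sigma(d_{pq})]$. Now $\|\Delta\|\le\|d\|$ and $\|\mathbf b\|^2=\|\sum_{k,p}b_{kp}^*b_{kp}\|=\|\sum_p\psi(e_{pp})\|=\|\psi(1)\|\le1$.
\end{proof}

We need a version for approximate commutation, with a constant that does not depend on the target algebra, because one map $\varphi$ will be followed by infinitely many maps $\psi$, one for each block. Passing to a quotient $\prod/\bigoplus$ turns approximate commutation into exact commutation.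

\begin{proposition}\label{prop:noncomm}
For every cpc map $\varphi:C^*_\lambda\to M_l$ there is $\eta>0$ with the following property. If $Y$ is a unital C$^*$-algebra containing $C^*(\lambda(G)\cup\rho(G))$ as a unital subalgebra and $\psi:M_l\to Y$ is a cpc map with $\|\psi\varphi(\lambda(g))-\lambda(g)\|\le\epsilon$ for $g\in K$, then
\[
\max_{i=1,2}\ \max_{p,q\le l}\ \big\|[\psi(e_{pq}),\rho(z_i)]\big\|\ge\eta .
\]
\end{proposition}

\begin{proof}
Otherwise there are $Y_j$ and $\psi_j$ $(j\in\mathbb N)$ as in the statement for which this maximum tends to $0$. Let $Z=\prod_jY_j/\bigoplus_jY_j$, let $\psi:M_l\to Z$ be the cpc map induced by $(\psi_j)_j$, and let $\sigma:C^*_\rho\to Z$ send $b$ to the class of the constant sequence. Each $\psi(e_{pq})$ commutes with the unitaries $\sigma(\rho(z_1))$ and $\sigma(\rho(z_2))$, and $z_1,z_2$ generate $G$, so the ranges of $\psi$ and $\sigma$ commute.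

Put $y_j=\sum_{g\in K}\psi_j\varphi(\lambda(g))\,\rho(g)\in Y_j$. It is within $3\epsilon$ of $\sum_{g\in K}\lambda(g)\rho(g)$, so $\|y_j\|\ge3-3\epsilon$. Let $d=\sum_{g\in K}\varphi(\lambda(g))\otimes\rho(g)\in M_l(C^*_\rho)$, with entries $d_{pq}=\sum_g\varphi(\lambda(g))_{pq}\,\rho(g)$. The class of $(y_j)$ in $Z$ is $\sum_{p,q}\psi(e_{pq})\sigma(d_{pq})$. By Lemma~\ref{lem:choi}, (T1) and (G2),
\[
3-3\epsilon\le\limsup_j\|y_j\|\le\|d\|\le\Big\|\sum_{g\in K}\lambda(g)\otimes\rho(g)\Big\|=\gamma .
\]
But $3-3\epsilon=(3+\gamma)/2>\gamma$.
\end{proof}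

\begin{remark}\label{rem:notnuclear}
No nuclear algebra $N_0$ with $C^*_\lambda\subset N_0\subset B(\ell^2(G))$ commutes with both $\rho(z_1)$ and $\rho(z_2)$: by (N1) there would be $\varphi$ and $\psi$ as in Proposition~\ref{prop:noncomm}, with $Y=B(\ell^2(G))$ and with $\psi$ taking values in $N_0$, so that all the commutators vanish. In particular $C^*_\lambda$ is not nuclear, although by the next proposition it is a subalgebra of a nuclear algebra.
\end{remark}

\subsection*{Commuting with one generator is possible}

\begin{proposition}\label{prop:nuclear}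
There are separable unital nuclear C$^*$-algebras $B_1,B_2\subset B\subset B(\ell^2(G))$ such that $\lambda(G)\cup\rho(G)\subset B$ and, for $i=1,2$, the algebra $B_i$ contains $C^*_\lambda$ and commutes with $\rho(z_i)$.
\end{proposition}

A nuclear algebra containing $\lambda(G)$ is obtained by adjoining an algebra $\mathcal C$ of bounded functions on which $G$ acts amenably. We recall the definitions. Let a discrete group $\Gamma$ act by automorphisms $\alpha_g$ on a unital commutative C$^*$-algebra $\mathcal C\subset B(H)$. The reduced crossed product $\mathcal C\rtimes_r\Gamma$ is generated, on $H\otimes\ell^2(\Gamma)$, by the operators $\xi\otimes\delta_h\mapsto\alpha_{h^{-1}}(f)\xi\otimes\delta_h$ $(f\in\mathcal C)$ and $1\otimes\lambda_\Gamma(g)$. The action is \emph{amenable} if there are finitely supported maps $T_k:\Gamma\to\mathcal C_+$ with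
\begin{equation}\label{eq:amenable}
\sum_pT_k(p)^2=1,\qquad\Big\|\sum_p\big|\alpha_g(T_k(g^{-1}p))-T_k(p)\big|^2\Big\|\to0\quad(g\in\Gamma),
\end{equation}
and then $\mathcal C\rtimes_r\Gamma$ is nuclear \cite[Definition 4.3.1 and Theorem 4.3.4]{BO}. The difficulty is to adjoin $\rho(G)$ as well. It disappears if the functions in $\mathcal C$ hardly notice right translations, for then the left and the right picture commute modulo compact operators. Functions that depend on the first few letters of a word have this property.

\begin{proof}[Proof of Proposition~\ref{prop:nuclear}]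
For $x\in G$ and $j\ge0$ let $p_j(x)=x(1)\cdots x(\min(j,|x|))$ be the prefix of length $j$, with $p_0(x)=e$, and let
\[
\mu_k(x)=\frac1k\sum_{j=0}^{k-1}\delta_{p_j(x)}\in\ell^1(G),\qquad T_k(h)(x)=\mu_k(x)(h)^{1/2}\qquad(k\in\mathbb N,\ h,x\in G).
\]
For example, $\mu_3(stst^{-1})=\frac13(\delta_e+\delta_s+\delta_{st})$. We regard $T_k(h)$ as an element of $\ell^\infty(G)$. It vanishes unless $|h|\le k-1$, and $\sum_hT_k(h)^2=1$ because $\mu_k(x)$ is a probability measure.

\emph{Step 1: right translations.} Let $y$ be a letter and $|x|\ge k$. Passing from $x$ to $xy$ appends a letter, changes the last letter, or deletes it. In each case the first $|x|-1\ge k-1$ letters are kept, so $\mu_k(xy)=\mu_k(x)$. Hence $T_k(h)(\,\cdot\,y)-T_k(h)$ has finite support. Let $\mathcal R$ be the set of $f\in\ell^\infty(G)$ with $f(\,\cdot\,g)-f\in c_0(G)$ for all $g\in G$. It is the preimage of the fixed-point algebra of the action of $G$ on $\ell^\infty(G)/c_0(G)$ by right translation. So $\mathcal R$ is a unital C$^*$-algebra containing $c_0(G)$, and it contains the $T_k(h)$, whose classes are fixed by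 the generators. It is invariant under left and right translations: if $f'(x)=f(axb)$ and $z=axb$, then $f'(xg)-f'(x)=f(z\,b^{-1}gb)-f(z)$, and $x\mapsto z$ is a bijection.

Let $\mathcal C\subset\ell^\infty(G)$ be the C$^*$-algebra generated by $1$, $c_0(G)$ and the functions $x\mapsto T_k(h)(axb)$ for all $k$ and all $h,a,b\in G$. It is separable, invariant under left and right translations, and contained in $\mathcal R$.

\emph{Step 2: left translations.} Let $g_*$ be the isometry of $\ell^1(G)$ with $g_*\delta_p=\delta_{gp}$. We claim that
\begin{equation}\label{eq:left}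
\|\mu_k(gx)-g_*\mu_k(x)\|_1\le 2|g|/k\qquad(g,x\in G).
\end{equation}
Let first $g=y$ be a letter. If $x=e$ or $x$ starts with a letter from the other factor, then $p_{j+1}(yx)=yp_j(x)$ for $j\ge0$, so the sums telescope and $\mu_k(yx)-y_*\mu_k(x)=\frac1k(\delta_e-\delta_{yp_{k-1}(x)})$. If $x=y^{-1}x'$ is reduced, the first case applies to the letter $y^{-1}$ and the word $x'=yx$, and gives $\|\mu_k(x)-(y^{-1})_*\mu_k(yx)\|_1\le2/k$; now apply $y_*$. In the remaining case $y=t^{\pm1}$ and $x$ starts with $y$. Then $y^2=y^{-1}$ is a letter, $p_j(yx)=yp_j(x)$ for $j\ge1$, and $\mu_k(yx)-y_*\mu_k(x)=\frac1k(\delta_e-\delta_y)$. For $g=yg'$ with $|g'|=|g|-1$, write $\mu_k(gx)-g_*\mu_k(x)$ as the sum of $\mu_k(yg'x)-y_*\mu_k(g'x)$ and $y_*(\mu_k(g'x)-g'_*\mu_k(x))$ and use induction.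

\emph{Step 3: the algebra $B_\lambda$.} Let $\mathcal C$ act on $\ell^2(G)$ by multiplication, let $B_\lambda=C^*(\mathcal C\cup\lambda(G))$, and let $\alpha_g(f)=f(g^{-1}\,\cdot\,)=\lambda(g)f\lambda(g)^*$. In the representation of $\mathcal C\rtimes_rG$ on $\ell^2(G)\otimes\ell^2(G)$, the function $f$ multiplies $\delta_x\otimes\delta_h$ by $f(hx)$. The unitary $\delta_x\otimes\delta_h\mapsto\delta_x\otimes\delta_{hx}$ carries this operator to $1\otimes f$ and fixes $1\otimes\lambda(g)$. So $\mathcal C\rtimes_rG\cong B_\lambda$. We have $\alpha_g(T_k(g^{-1}p))(x)=\mu_k(g^{-1}x)(g^{-1}p)^{1/2}=\big(g_*\mu_k(g^{-1}x)\big)(p)^{1/2}$. Since $|\sqrt a-\sqrt b|^2\le|a-b|$ for $a,b\ge0$, \eqref{eq:left} gives, for all $x$,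
\[
\sum_p\big|\alpha_g(T_k(g^{-1}p))(x)-T_k(p)(x)\big|^2\le\|g_*\mu_k(g^{-1}x)-\mu_k(x)\|_1\le2|g|/k .
\]
So \eqref{eq:amenable} holds and $B_\lambda$ is nuclear. It contains the algebra $\mathcal K$ of compact operators on $\ell^2(G)$, because $\lambda(x)1_{\{e\}}\lambda(y)^*$ is the rank-one operator taking $\delta_y$ to $\delta_x$.

\emph{Step 4: the algebra $B$.} Let $U\delta_x=\delta_{x^{-1}}$. Then $U=U^*$ is unitary and $U\lambda(g)U=\rho(g)$, so $B_\rho:=UB_\lambda U$ is nuclear and is generated by $U\mathcal CU$ and $\rho(G)$. We compare the generators of $B_\lambda$ and $B_\rho$. The elements of $\mathcal C$ and $U\mathcal CU$ are multiplication operators and commute, and $\lambda(G)$ commutes with $\rho(G)$. For $f\in\mathcal C$ we have $\rho(h)f\rho(h)^*=f(\,\cdot\,h)$, so $[\rho(h),f]=(f(\,\cdot\,h)-f)\rho(h)\in\mathcal K$ because $\mathcal C\subset\mathcal R$. Conjugating by $U$ gives $[\lambda(h),UfU]\in\mathcal K$. Let $B=C^*(B_\lambda\cup B_\rho)$. Then $B/\mathcal K$ is generated by the commuting images of $B_\lambda$ and $B_\rho$, so by (T2) it is a quotient of $B_\lambda\otimes B_\rho$.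 By (N2), $B/\mathcal K$ and then $B$ are nuclear.

\emph{Step 5: the algebras $B_i$.} Let $B_i=B_\lambda\cap\{\rho(z_i)\}'\supset C^*_\lambda$, and let $d_1=2$, $d_2=3$ be the orders of $z_1,z_2$. Conjugation by $\rho(z_i)$ fixes $\lambda(G)$ and maps $\mathcal C$ onto $\mathcal C$, so it preserves $B_\lambda$. The average $b\mapsto\frac1{d_i}\sum_{j=0}^{d_i-1}\rho(z_i)^jb\rho(z_i)^{-j}$ is a cpc map $B_\lambda\to B_i$ that is the identity on $B_i$. By (N1), $B_i$ is nuclear. Here it is used that $z_i$ has finite order.
\end{proof}

Finite order also gives $\rho(z_i)$ finite spectrum, which lets us apply the device of Example~\ref{ex:model}. Let $R_i=\{0,\dots,d_i-1\}$, $\chi_i=\exp(2\pi\sqrt{-1}/d_i)$ and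
\begin{equation}\label{eq:proj}
e^i_r=\frac1{d_i}\sum_{j=0}^{d_i-1}\chi_i^{-rj}\rho(z_i)^j\in C^*_\rho\qquad(r\in R_i).
\end{equation}
These are the spectral projections of $\rho(z_i)$: they are mutually orthogonal, $\sum_re^i_r=1$, and $\rho(z_i)=\sum_r\chi_i^re^i_r$. They commute with $B_i$. For $y$ in a unital algebra that contains $C^*_\rho$ unitally, $[y,\rho(z_i)]=\sum_{r\ne r'}(\chi_i^{r'}-\chi_i^r)\,e^i_rye^i_{r'}$ is a sum of at most six terms with coefficients of modulus at most $2$, so
\begin{equation}\label{eq:twelve}
\|[y,\rho(z_i)]\|\le12\max_{r\ne r'}\|e^i_r\,y\,e^i_{r'}\| .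
\end{equation}

\section{An almost disjoint family whose colors cannot be avoided}\label{sec:luzin}

A demand is a pair $(S,i)$ with $S\subset\mathbb N$ infinite and $i\in\{1,2\}$: commute with $\rho(z_i)$ in almost all blocks $n\in S$. A candidate algebra $N$ answers with a function $\beta:\mathbb N\to\{1,2\}$ that records, for each block $n$, a generator $\rho(z_{\beta(n)})$ with which it fails to commute. The demand is respected if $\beta(n)\ne i$ for all but finitely many $n\in S$. In view of Remark~\ref{rem:notnuclear}, demands of different colors should not share infinitely many blocks, so we take the sets \emph{almost disjoint}: any two have finite intersection.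

Countably many such demands $(S_j,i_j)$, $j\in\mathbb N$, can all be respected. Let $\beta(n)=3-i_j$ for the least $j$ with $n\in S_j$, and $\beta(n)=1$ if there is none; then $\beta\ne i_j$ on $S_j$ outside the finite set $S_j\cap(S_1\cup\dots\cup S_{j-1})$. This matches (N4). With $\aleph_1$ demands the situation changes, as a Luzin family shows. Recall that $\omega_1$ is the first uncountable ordinal: each $\alpha<\omega_1$ has countably many predecessors, and a subset of $\omega_1$ is bounded if and only if it is countable.

\begin{lemma}\label{lem:luzin}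
There are infinite, pairwise almost disjoint sets $S_\alpha\subset\mathbb N$ $(\alpha<\omega_1)$ and a map $c:\omega_1\to\{1,2\}$ such that for every $\beta:\mathbb N\to\{1,2\}$ there is $\alpha$ for which $\{n\in S_\alpha:\beta(n)=c(\alpha)\}$ is infinite.
\end{lemma}

\begin{proof}
The sets are built so that each new set meets the earlier ones in finite sets that are not uniformly bounded. Let $(S_j)_{j<\omega}$ be a partition of $\mathbb N$ into infinite sets. Let $\omega\le\alpha<\omega_1$ and suppose that the $S_\xi$, $\xi<\alpha$, are infinite and pairwise almost disjoint; in particular they are distinct. List them without repetition as $L_1,L_2,\dots$. The set $L_j\setminus(L_1\cup\dots\cup L_{j-1})$ is infinite, so it contains some $a_j>j$. Put $S_\alpha=\{a_j:j\ge1\}$. It is infinite, and $S_\alpha\cap L_j\subset\{a_1,\dots,a_j\}$ because $a_i\notin L_j$ for $i>j$. Since $a_j\in S_\alpha\cap L_j$ and $a_j>j$,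
\begin{equation}\label{eq:luzin}
\{\xi<\alpha:S_\xi\cap S_\alpha\subset[1,k]\}\ \text{ has fewer than $k$ elements, for every }k\in\mathbb N .
\end{equation}

Choose $c$ with $c^{-1}(1)$ and $c^{-1}(2)$ uncountable. Suppose that $\beta$ violates the conclusion. Then for every $\alpha$ there is $k_\alpha\in\mathbb N$ with $\beta(n)\ne c(\alpha)$ for all $n\in S_\alpha$, $n>k_\alpha$. An uncountable set is not a countable union of countable sets, so there are $k$ and uncountable sets $\Omega_i\subset c^{-1}(i)$, $i=1,2$, with $k_\alpha\le k$ for $\alpha\in\Omega_1\cup\Omega_2$. If $\xi\in\Omega_1$, $\alpha\in\Omega_2$ and $n\in S_\xi\cap S_\alpha$ with $n>k$, then $\beta(n)\ne1$ and $\beta(n)\ne2$, which is absurd. So $S_\xi\cap S_\alpha\subset[1,k]$ for all $\xi\in\Omega_1$ and $\alpha\in\Omega_2$. A countably infinite subset of $\Omega_1$ is bounded and $\Omega_2$ is unbounded, so some $\alpha\in\Omega_2$ has infinitely many elements of $\Omega_1$ below it. Such an $\alpha$ is at least $\omega$, and it contradicts \eqref{eq:luzin}.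
\end{proof}

We fix $(S_\alpha)$ and $c$ as in the lemma.

\section{The algebra $A$ and its exactness}\label{sec:algebra}

In Example~\ref{ex:model} there were two corners, one untwisted and one twisted by the $u_a$. For $z_2$ there are three corners, and every pair must be in free relative position. Put
\[
u_{0,a}=e,\qquad u_{1,a}=u_a,\qquad u_{2,a}=v_a\qquad(a\in\mathbb N).
\]
For $r\ne r'$ and any $m$, the elements $u_{r,a}^{-1}u_{r',a}$, $1\le a\le m$, are free. Indeed, they are the $u_a$, the $v_a$, the $u_a^{-1}v_a$, or the inverses of one of these families. The $u_a^{-1}v_a$ are the images of the $v_a$ under the automorphism $u_a\mapsto u_a$, $v_a\mapsto u_a^{-1}v_a$ of $\mathbb F$, whose inverse is $u_a\mapsto u_a$, $v_a\mapsto u_av_a$; and the inverses of free elements are free.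

The constant $\eta$ of Proposition~\ref{prop:noncomm} depends on $\varphi$, hence on the algebra $N$, which is chosen after $A$. To have the error $2/\sqrt m$ smaller than any $\eta$, we use blocks indexed by pairs $(m,n)\in\mathbb N^2$. Let $\varepsilon_{ab}$ be the matrix units of $M_m$, and for $r\in\{0,1,2\}$ let
\[
f^{r,n}_{ab}=\varepsilon_{ab}\otimes\pi_n(u_{r,a}u_{r,b}^{-1})\in M_m\otimes M_n\qquad(1\le a,b\le m).
\]
Since $\pi_n$ is a unitary representation, $f^{r,n}_{ab}f^{r,n}_{a'b'}=\delta_{ba'}f^{r,n}_{ab'}$, $(f^{r,n}_{ab})^*=f^{r,n}_{ba}$ and $\sum_af^{r,n}_{aa}=1$. Let $F_{m,i}=\bigoplus_{r\in R_i}M_m$, with matrix units $\varepsilon^{(r)}_{ab}$. Because the $e^i_r$ are orthogonal projections with sum $1$, the formula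
\[
\sigma^i_{m,n}(\varepsilon^{(r)}_{ab})=e^i_r\otimes f^{r,n}_{ab}
\]
defines a unital $*$-homomorphism $\sigma^i_{m,n}:F_{m,i}\to C^*_\rho\otimes M_m\otimes M_n\subset B\otimes M_m\otimes M_n$.

\begin{definition}\label{def:A}
Let $\mathcal E=\prod_{m,n}B\otimes M_m\otimes M_n$ and $J=\bigoplus_{m,n}B\otimes M_m\otimes M_n$. Define $*$-homomorphisms
\begin{itemize}
\item $\hat\lambda:C^*_\lambda\to\mathcal E$ by $\hat\lambda(a)=(a\otimes1\otimes1)_{m,n}$;
\item $w_{m,\alpha}:F_{m,c(\alpha)}\to\mathcal E$, for $m\in\mathbb N$ and $\alpha<\omega_1$, by letting $w_{m,\alpha}(b)$ have component $\sigma^{c(\alpha)}_{m,n}(b)$ in the block $(m,n)$ for $n\in S_\alpha$, and component $0$ in all other blocks.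
\end{itemize}
Let $A\subset\mathcal E$ be the C$^*$-algebra generated by $J$, $\hat\lambda(C^*_\lambda)$ and the ranges of all $w_{m,\alpha}$.
\end{definition}

The map $\hat\lambda$ is unital and injective; its range is the copy of $C^*_\lambda$ in Theorem~\ref{thm:main}. The ideal $J$ is separable, and it is nuclear by (N2) and Lemma~\ref{lem:unions}. The unit $P_{m,n}$ of the block $(m,n)$ lies in $J$ and is central in $\mathcal E$, hence in $A$.

\begin{proposition}\label{prop:exact}
The algebra $A$ is unital, exact, and of density character $\aleph_1$.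
\end{proposition}

\begin{proof}
The unit $\hat\lambda(1)$ of $\mathcal E$ lies in $A$. The algebra $A$ is generated by a separable algebra and $\aleph_1$ finite-dimensional ones, so its density character is at most $\aleph_1$. The projection $w_{1,\alpha}(1)$ is the unit in the blocks $(1,n)$, $n\in S_\alpha$, and zero elsewhere. The sets $S_\alpha$ are distinct, so these $\aleph_1$ projections have mutual distance $1$, and $A$ is not separable.

For a finite set $\Lambda\subset\mathbb N\times\omega_1$ let $A_\Lambda$ be generated by $J$, $\hat\lambda(C^*_\lambda)$ and the ranges of $w_{m,\alpha}$, $(m,\alpha)\in\Lambda$. The $A_\Lambda$ form a directed family with dense union. By Lemma~\ref{lem:unions} and (N3) it suffices to show that $A_\Lambda$ is contained in a nuclear algebra. The algebra $C^*_\lambda$ has to be enlarged to a nuclear one, and the enlargement has to commute with the $w_{m,\alpha}$. So on the blocks governed by a demand of color $i$ we enlarge it to $B_i$.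

By almost disjointness there is $k$ such that the sets of blocks
\[
\Sigma_{m,\alpha}=\{(m,n):n\in S_\alpha,\ n>k\}\qquad((m,\alpha)\in\Lambda)
\]
are pairwise disjoint. Let $\Sigma_0$ be the set of all remaining blocks. Since $B_i$ commutes with the $e^i_r$, the algebra $B_i\otimes1\otimes1$ commutes with the range of $\sigma^i_{m,n}$. By (T2), for $(m,\alpha)\in\Lambda$ and $i=c(\alpha)$ there is a $*$-homomorphism $B_i\otimes F_{m,i}\to\mathcal E$ that sends $a\otimes b$ to the element with components $(a\otimes1\otimes1)\sigma^i_{m,n}(b)$ on $\Sigma_{m,\alpha}$ and $0$ elsewhere. Let $B\to\mathcal E$ send $a$ to the element with components $a\otimes1\otimes1$ on $\Sigma_0$ and $0$ elsewhere. These maps live on disjoint sets of blocks, so they add up to a $*$-homomorphism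
\[
\Psi:B\oplus\bigoplus_{(m,\alpha)\in\Lambda}B_{c(\alpha)}\otimes F_{m,c(\alpha)}\to\mathcal E .
\]
Its range $D_\Lambda$ is nuclear by (N2), and $J+D_\Lambda$ is a nuclear C$^*$-algebra by (T4). It contains the generators of $A_\Lambda$. For $a\in C^*_\lambda\subset B_1\cap B_2$ we have $\hat\lambda(a)=\Psi\big(a,(a\otimes1)_{(m,\alpha)\in\Lambda}\big)$, since the maps $\sigma^i_{m,n}$ are unital. And $w_{m,\alpha}(b)$ differs from the image under $\Psi$ of $1\otimes b$, taken in the summand $(m,\alpha)$, only in the finitely many blocks $(m,n)$ with $n\in S_\alpha$ and $n\le k$, hence by an element of $J$.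
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $N$ be any C$^*$-algebra containing $A$. It need not lie in $\mathcal E$, and the $P_{m,n}$ need not be central in it, so we first say what it means to see an element of $N$ in a block. The corner $P_{m,n}NP_{m,n}$ is a unital algebra with unit $P_{m,n}$, and it contains the block $B\otimes M_m\otimes M_n\subset J$ as a unital subalgebra. Let $Y_{m,n}$ be the relative commutant of $1\otimes M_m\otimes M_n$ in the corner. By (T3),
\[
P_{m,n}NP_{m,n}=Y_{m,n}\otimes M_m\otimes M_n,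
\]
and $Y_{m,n}$ contains $B=B\otimes1\otimes1$ unitally, compatibly with the tensor decomposition of the block. Define
\[
\Theta_{m,n}:N\to Y_{m,n},\qquad\Theta_{m,n}(x)=(\operatorname{id}\otimes\operatorname{tr}\otimes\operatorname{tr})(P_{m,n}xP_{m,n}).
\]
This is a composition of cpc maps, and $\Theta_{m,n}(\hat\lambda(a))=a$ for $a\in C^*_\lambda$. The general form of Example~\ref{ex:model} is the following.

\begin{proposition}\label{prop:forced}
Let $N$ be an exact C$^*$-algebra containing $A$. Let $x\in N$, $m\in\mathbb N$, $\alpha<\omega_1$ and $i=c(\alpha)$. Then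
\[
\limsup_{n\in S_\alpha,\ n\to\infty}\big\|[\Theta_{m,n}(x),\rho(z_i)]\big\|\le\frac{24}{\sqrt m}\,\|x\| .
\]
\end{proposition}

\begin{proof}
By \eqref{eq:twelve} it suffices to show, for $r\ne r'$ in $R_i$, that
\begin{equation}\label{eq:corner}
\limsup_{n\in S_\alpha,\ n\to\infty}\|e_r\,\Theta_{m,n}(x)\,e_{r'}\|\le\frac2{\sqrt m}\,\|x\|,
\end{equation}
where $e_r=e^i_r$ and $e_{r'}=e^i_{r'}$. For $1\le a\le m$ put
\[
X_a=w_{m,\alpha}(\varepsilon^{(r)}_{1a})\;x\;w_{m,\alpha}(\varepsilon^{(r')}_{a1})\in N,\qquad g_a=u_{r,a}^{-1}u_{r',a},\qquad h_a=u_{r,1}\,g_a\,u_{r',1}^{-1}.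
\]
Then $\|X_a\|\le\|x\|$, the elements $g_1,\dots,g_m$ are free, and the $X_a$ do not depend on $n$. Let $\Xi_n=\sum_aX_a\otimes\overline{\pi_n(h_a)}\in N\otimes M_n$. Proposition~\ref{prop:test} gives $\limsup_n\|\Xi_n\|\le2\sqrt m\,\|x\|$. We show that $\|\Xi_n\|\ge m\,\|e_r\Theta_{m,n}(x)e_{r'}\|$ for $n\in S_\alpha$, which proves \eqref{eq:corner}.

Fix $n\in S_\alpha$ and write $P=P_{m,n}$, $Y=Y_{m,n}$, $U_a=\pi_n(u_{r,1}u_{r,a}^{-1})$ and $V_a=\pi_n(u_{r',a}u_{r',1}^{-1})$, so that $U_aV_a=\pi_n(h_a)$. The projection $P$ commutes with the range of $w_{m,\alpha}$, and multiplying by $P$ picks out the component in the block $(m,n)$. Hence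
\[
PX_aP=(e_r\otimes\varepsilon_{1a}\otimes U_a)\;PxP\;(e_{r'}\otimes\varepsilon_{a1}\otimes V_a)\in Y\otimes M_m\otimes M_n .
\]
Let $\omega$ be the state on $M_m\otimes M_n\otimes M_n$ that is the tensor product of the state $\varepsilon_{bc}\mapsto\delta_{b1}\delta_{c1}$ on $M_m$ with $\omega_n$. Consider the linear map $\Delta:Y\otimes M_m\otimes M_n\to Y$,
\[
\Delta(\xi)=(\operatorname{id}\otimes\omega)\Big(\sum_a(e_r\otimes\varepsilon_{1a}\otimes U_a)\,\xi\,(e_{r'}\otimes\varepsilon_{a1}\otimes V_a)\otimes\overline{U_aV_a}\Big).
\]
For $\xi=y\otimes\varepsilon_{bc}\otimes k$ we have $\varepsilon_{1a}\varepsilon_{bc}\varepsilon_{a1}=\delta_{ab}\delta_{ac}\varepsilon_{11}$, so by \eqref{eq:omega}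
\[
\Delta(\xi)=\delta_{bc}\;\omega_n\big(U_bkV_b\otimes\overline{U_bV_b}\big)\,e_rye_{r'}=\delta_{bc}\operatorname{tr}(k)\,e_rye_{r'}=m\,e_r\,(\operatorname{id}\otimes\operatorname{tr}\otimes\operatorname{tr})(\xi)\,e_{r'},
\]
because $\operatorname{tr}(\varepsilon_{bc})=\delta_{bc}/m$. Such $\xi$ span $Y\otimes M_m\otimes M_n$, so the outer equality holds for $\xi=PxP$. This means that
\[
(\operatorname{id}\otimes\omega)\Big(\sum_aPX_aP\otimes\overline{\pi_n(h_a)}\Big)=m\,e_r\Theta_{m,n}(x)e_{r'} .
\]
The left side is the image of $\Xi_n$ under a compression followed by a slice map, both contractive by (T1).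
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:exact} it remains to prove the property of exact algebras $N\supset A$. Suppose that $N$ is exact and that $\hat\lambda:C^*_\lambda\to N$ is nuclear. Choose cpc maps $\varphi:C^*_\lambda\to M_l$ and $\psi:M_l\to N$ with $\|\psi\varphi(\lambda(g))-\hat\lambda(\lambda(g))\|\le\epsilon$ for $g\in K$, and let $\eta>0$ be the constant of Proposition~\ref{prop:noncomm} for $\varphi$. For every block, $\Theta_{m,n}\psi:M_l\to Y_{m,n}$ is cpc and $\|\Theta_{m,n}\psi\varphi(\lambda(g))-\lambda(g)\|\le\epsilon$ for $g\in K$. So for every $(m,n)$ there is $i\in\{1,2\}$ with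
\begin{equation}\label{eq:fail}
\max_{p,q\le l}\big\|[\Theta_{m,n}(\psi(e_{pq})),\rho(z_i)]\big\|\ge\eta .
\end{equation}
As $\eta$ does not depend on the block, we can now fix $m$ with $24/\sqrt m<\eta$. For each $n$ let $\beta(n)$ be an $i$ for which \eqref{eq:fail} holds at $(m,n)$. By Lemma~\ref{lem:luzin} there is $\alpha$ such that \eqref{eq:fail} holds with $i=c(\alpha)$ for infinitely many $n\in S_\alpha$. But Proposition~\ref{prop:forced}, applied to each of the $l^2$ contractions $\psi(e_{pq})\in N$, shows that for $i=c(\alpha)$ the left side of \eqref{eq:fail} is less than $\eta$ for all but finitely many $n\in S_\alpha$. This is a contradiction.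

For the last sentence of the theorem: a nuclear algebra $N\supset A$ would be exact by (N3), and $\hat\lambda:C^*_\lambda\to N$ would be nuclear by (N1).
\end{proof}

\begin{remark}\label{rem:hyp}
The two properties that the theorem declares incompatible can each be had alone. The algebra $N=A$ is exact. The inclusion of $C^*_\lambda$ into $N=\mathcal E$ is nuclear, because it factors through the diagonal embedding of the nuclear algebra $B$; so exactness of $N$ cannot be dropped from the theorem. Of the nuclearity of the inclusion, the proof uses only one approximation, within $\epsilon$, of the three unitaries $\lambda(s),\lambda(t),\lambda(t^{-1})$.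
\end{remark}

\section{Proof of Theorem~\ref{thm:second}}\label{sec:second}

\begin{proof}[Proof of (i)]
For $\kappa=\aleph_0$ this is (N4). Let $\kappa\ge\aleph_1$. The commutative algebra $c_0(\kappa)$ is exact by (N2) and (N3), and its density character is $\kappa$. A direct sum of two exact algebras is exact, because the sequence in the definition splits into the direct sum of the two sequences. So $A\oplus c_0(\kappa)$ is exact of density character $\kappa$. It contains $A$, so it does not embed into a nuclear algebra.
\end{proof}

For (ii) we identify $A/J$. Modulo $J$ the demands no longer interact at all, and the quotient is a tensor product. To see that nothing collapses we need one more property of the projections \eqref{eq:proj}.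

\begin{lemma}\label{lem:faithful}
If $a\in C^*_\lambda$ and $ae^i_r=0$ for some $i$ and $r\in R_i$, then $a=0$.
\end{lemma}

\begin{proof}
Since $a$ commutes with $\rho(G)$, we have $a\,\rho(g)e^i_r\rho(g)^*=\rho(g)\,ae^i_r\,\rho(g)^*=0$ for all $g\in G$. Take $g_k=(st)^k$ if $i=1$ and $g_k=(ts)^k$ if $i=2$. For $0<j<d_i$ the word $g_kz_i^jg_k^{-1}$ is $(st)^ks(t^{-1}s)^k$ or $(ts)^kt^{\pm1}(st^{-1})^k$, which is reduced of length $4k+1$. If $|h_k|\to\infty$, then $\rho(h_k)\to0$ in the weak operator topology, since $\langle\rho(h)\delta_x,\delta_y\rangle\ne0$ only for $h=y^{-1}x$. By \eqref{eq:proj}, $\rho(g_k)e^i_r\rho(g_k)^*\to\frac1{d_i}1$ weakly. Left multiplication by $a$ is weakly continuous, so $\frac1{d_i}a=0$.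
\end{proof}

\begin{proof}[Proof of (ii)]
We take $A$ and $J$ from Definition~\ref{def:A}; $J$ is separable and nuclear. For $\iota=(m,\alpha)\in\mathbb N\times\omega_1$ write $F_\iota=F_{m,c(\alpha)}$, with unit $1_\iota$, and $w_\iota=w_{m,\alpha}$. Let $V_0=\bigoplus_\iota F_\iota$ and $V=V_0+\mathbb C1\subset\prod_\iota F_\iota$. The index set is infinite, so $1\notin V_0$ and $V$ is the unitization of $V_0$. It is the closure of the directed union of the finite-dimensional algebras $\mathbb C1+\bigoplus_{\iota\in\Lambda}F_\iota$, $\Lambda$ finite, so it is nuclear by Lemma~\ref{lem:unions}.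

For $\iota\ne\iota'$ the product $w_\iota(b)w_{\iota'}(b')$ lies in $J$: the two factors have no block in common if the first coordinates of $\iota,\iota'$ differ, and finitely many if they agree. Hence $(b_\iota)\mapsto\sum_\iota w_\iota(b_\iota)+J$ is a $*$-homomorphism on each $\bigoplus_{\iota\in\Lambda}F_\iota$, so it is contractive there, and it extends to $V_0$ and then to a unital $*$-homomorphism $V\to A/J$. Its range commutes with the image of $\hat\lambda(C^*_\lambda)$, because $e^i_r\in C^*_\rho$. By (T2) we obtain a $*$-homomorphism $\Phi:C^*_\lambda\otimes V\to A/J$. Its range contains the classes of the generators of $A$, so $\Phi$ is surjective.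

Suppose that $0\ne y\in\ker\Phi$. Represent each $F_\iota$ faithfully and unitally on a Hilbert space $H_\iota$. Then $V$ acts faithfully on $\bigoplus_\iota H_\iota$, so $C^*_\lambda\otimes V$ acts faithfully on $\bigoplus_\iota\ell^2(G)\otimes H_\iota$, and $1\otimes1_\iota$ is the projection onto the summand $\iota$. Hence $y(1\otimes1_\iota)\ne0$ for some $\iota=(m,\alpha)$. This element lies in $\ker\Phi$ and in $C^*_\lambda\otimes F_\iota$, so it equals $\sum_{r,b,b'}a^{(r)}_{bb'}\otimes\varepsilon^{(r)}_{bb'}$ with some coefficient $a=a^{(r)}_{bb'}\ne0$. Multiplying by $1\otimes\varepsilon^{(r)}_{1b}$ on the left and by $1\otimes\varepsilon^{(r)}_{b'1}$ on the right gives $a\otimes\varepsilon^{(r)}_{11}\in\ker\Phi$, that is, $\hat\lambda(a)w_\iota(\varepsilon^{(r)}_{11})\in J$. For each of the infinitely many $n\in S_\alpha$, the component of this element in the block $(m,n)$ is $ae^{c(\alpha)}_r\otimes\varepsilon_{11}\otimes1$, of norm $\|ae^{c(\alpha)}_r\|$. So $ae^{c(\alpha)}_r=0$, and $a=0$ by Lemma~\ref{lem:faithful}, a contradiction.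

Thus $A/J\cong C^*_\lambda\otimes V$, which by (T1) is a subalgebra of the nuclear algebra $B\otimes V$. Both $J$ and $A/J$ embed into nuclear algebras and $A$ is exact, but by Theorem~\ref{thm:main} $A$ does not embed into a nuclear algebra.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BO}
Brown and Ozawa, \emph{C$^*$-algebras and finite-dimensional approximations}.

\bibitem{HT}
Haagerup and Thorbj{\o}rnsen, Ann. of Math. 162 (2005).

\bibitem{problem}
\texttt{http://www.math.yorku.ca/\~{}ifarah/ilijas-book.pdf}

\end{thebibliography}
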